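# A group of dimension 3 over the integers and of dimension at most 2 over every prime field, with $\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G$

## 1. A 2-complex with first homology $\mathbb Q$

Take a CW complex $Y$ with one $0$-cell, $1$-cells $a_1,a_2,a_3,\dots$, and $2$-cells $e_1,e_2,\dots$, where $e_i$ is attached along the word $a_i\,a_{i+1}^{-(i+1)}$. So the loop $a_1$ becomes twice $a_2$, the loop $a_2$ becomes three times $a_3$, and so on.

**Homology of $Y$.** The cellular boundary is $\partial e_i=a_i-(i+1)a_{i+1}$.

*It is injective.* If $\sum c_je_j\ne0$ and $i$ is the least index with $c_i\neq0$, then $a_i$ occurs in $\partial\sum c_je_j$ with coefficient $c_i\ne 0$. Hence $H_2(Y)=0$.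

*Its cokernel is $\mathbb Q$.* Since $Y$ has one $0$-cell, $H_1(Y)$ is generated by the $a_i$ with relations $a_i=(i+1)a_{i+1}$. Send $a_i\mapsto 1/i!$; this respects the relations, because $1/i!=(i+1)/(i+1)!$. It is onto $\mathbb Q$, since every rational number has the form $c/i!$. It is injective, since by the relations every element of $H_1(Y)$ is a multiple $c\,a_i$ of a single $a_i$, and $c/i!=0$ forces $c=0$. So $H_1(Y)\cong\mathbb Q$.

The universal coefficient theorems now give three facts.

* For every prime $p$, $Y$ has the $\mathbb F_p$-homology of a point, because $\mathbb Q\otimes\mathbb F_p=0$ and $\operatorname{Tor}(\mathbb Q,\mathbb F_p)=0$.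
* $H_1(Y;\mathbb Q)\cong\mathbb Q$ and $H_2(Y;\mathbb Q)=0$.
* $H^2(Y;\mathbb Z)\cong\operatorname{Ext}(\mathbb Q,\mathbb Z)$.

**$\operatorname{Ext}(\mathbb Q,\mathbb Z)$ is a nonzero $\mathbb Q$-vector space.** Multiplication by $m\neq0$ is bijective on $\mathbb Q$, hence on $\operatorname{Ext}(\mathbb Q,\mathbb Z)$, so this is a $\mathbb Q$-vector space. Apply $\operatorname{Hom}(\mathbb Q,-)$ to $0\to\mathbb Z\to\mathbb Q\to\mathbb Q/\mathbb Z\to0$. Since $\operatorname{Ext}(\mathbb Q,\mathbb Q)=0$, we get
$$\operatorname{Ext}(\mathbb Q,\mathbb Z)\cong\operatorname{Hom}(\mathbb Q,\mathbb Q/\mathbb Z)/\operatorname{im}\operatorname{Hom}(\mathbb Q,\mathbb Q).$$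
A homomorphism $f:\mathbb Q\to\mathbb Q/\mathbb Z$ amounts to a sequence of values $f(1/i!)$ with $(i+1)f(1/(i+1)!)=f(1/i!)$, and at each stage there are exactly $i+1$ choices. So $\operatorname{Hom}(\mathbb Q,\mathbb Q/\mathbb Z)$ is uncountable, while $\operatorname{Hom}(\mathbb Q,\mathbb Q)=\mathbb Q$ is countable. The quotient is not zero.

In words: no field $\mathbb F_p$ sees any homology in $Y$; over $\mathbb Q$ one extra $2$-cell suffices to kill the homology; but over $\mathbb Z$ there is a nonzero class in degree $2$.

**Remark 1 (a finite complex cannot do this).** Suppose a finite complex has the $\mathbb F_p$-homology of a point for every $p$. Its reduced integral homology groups $H$ are finitely generated and satisfy $H\otimes\mathbb F_p=0$ for all $p$, so they vanish, and by universal coefficients so does the reduced cohomology with coefficients in $\mathbb Z$.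

**What $Y$ is for.** We shall turn $Y$ into a group $G$ in such a way that the dimension of $G$ over a ring $R$ is bounded by the smallest dimension of an $R$-acyclic complex containing (a triangulation of) $Y$. Over a prime field this is $2$. Over $\mathbb Z$ we must cone off $Y$, which costs dimension $3$, and the class in $H^2(Y;\mathbb Z)$ shows that $3$ is really needed. This drop of dimension over all prime fields at once is what is needed to break the equality discussed next.

## 2. The equality $\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G+1$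

Modules are left modules, $\mathrm{pd}$ is projective dimension, and $H^k(G,M)=\operatorname{Ext}^k_{\mathbb ZG}(\mathbb Z,M)$. A *prime field* is $\mathbb Q$ or some $\mathbb F_p$. "$R$-acyclic" means having the $R$-homology of a point.

**Definitions.** Let $G$ be a group.

* For a nonzero commutative ring $R$, $\mathrm{cd}_RG=\mathrm{pd}_{RG}R$, and $\mathrm{cd}\,G=\mathrm{cd}_{\mathbb Z}G$.
* $\operatorname{spli}\mathbb ZG$ is the supremum of the projective dimensions of the injective $\mathbb ZG$-modules.
* The generalized cohomological dimension of $G$ (in the sense of Ikenaga) is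
$$\underline{\mathrm{cd}}\,G=\sup\{k:\operatorname{Ext}^k_{\mathbb ZG}(A,F)\ne0,\ A\ \mathbb Z\text{-free},\ F\ \mathbb ZG\text{-free}\}.$$

Both $\operatorname{spli}\mathbb ZG$ and $\underline{\mathrm{cd}}\,G$ lie in $\mathbb N\cup\{\infty\}$, and $\infty+1=\infty$. Conjecture B of Dembegioti and Talelli (2008), as given in "On complete resolutions", says
$$\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G+1 .\tag{1}$$
Does (1) hold for every group $G$?

**Three cases by hand.**

*$G$ trivial.* Injective modules are divisible groups. Subgroups of free abelian groups are free, so projective dimensions are at most $1$, and $\mathbb Q$ is not free. So $\operatorname{spli}\mathbb Z=1$, while $\underline{\mathrm{cd}}\,G=0$.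

*$G$ finite.* A free module $F=\mathbb ZG\otimes F_0$ is also coinduced, $F\cong\operatorname{Hom}_{\mathbb Z}(\mathbb ZG,F_0)$, so $\operatorname{Ext}^k_{\mathbb ZG}(A,F)\cong\operatorname{Ext}^k_{\mathbb Z}(A,F_0)=0$ for $A$ $\mathbb Z$-free and $k>0$. Thus $\underline{\mathrm{cd}}\,G=0$. An injective module $I$ embeds in the coinduced module $\operatorname{Hom}_{\mathbb Z}(\mathbb ZG,I)\cong\mathbb ZG\otimes_{\mathbb Z}I$, hence is a direct summand of it. This induced module has $\mathrm{pd}\le1$, because $\mathrm{pd}_{\mathbb Z}I\le1$. So $\operatorname{spli}\mathbb ZG\le1$. It is not $0$: a nonzero injective module is divisible, so it does not embed in a free abelian group and is not projective. Again (1) holds.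

*$G=\langle t\rangle$ infinite cyclic.* Let $\Lambda=\mathbb Z[t,t^{-1}]$. For $A$ $\mathbb Z$-free, tensoring $0\to\Lambda\xrightarrow{t-1}\Lambda\to\mathbb Z\to0$ with $A$ (diagonal action) gives $\mathrm{pd}\,A\le1$, and $\operatorname{Ext}^1(\mathbb Z,\Lambda)=\Lambda/(t-1)\ne0$; so $\underline{\mathrm{cd}}\,G=1$. Any module is a quotient of a free module by a $\mathbb Z$-free one, so it has $\mathrm{pd}\le2$. The Koszul resolution $0\to\Lambda\to\Lambda^2\to\Lambda\to\mathbb F_p\to0$ on $(p,t-1)$ gives $\operatorname{Ext}^2(\mathbb F_p,\Lambda)=\Lambda/(p,t-1)=\mathbb F_p\neq0$. Embed $\mathbb F_p$ in an injective $I$. The sequence $\operatorname{Ext}^2(I,\Lambda)\to\operatorname{Ext}^2(\mathbb F_p,\Lambda)\to\operatorname{Ext}^3(I/\mathbb F_p,\Lambda)=0$ shows $\mathrm{pd}\,I=2$. So $\operatorname{spli}\mathbb ZG=2$ and (1) holds.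

In the last case the "$+1$" came from the module $\mathbb F_p$. These are the results to be proved.

**Theorem 1.** Let $\mathrm{cd}\,G=n<\infty$. Then $\underline{\mathrm{cd}}\,G=n$ and $\operatorname{spli}\mathbb ZG=\mathrm{gl.dim}\,\mathbb ZG\in\{n,n+1\}$. Moreover:

* (a) if $\mathrm{cd}_kG\le n-1$ for every prime field $k$, then $\operatorname{spli}\mathbb ZG=n$;
* (b) if $\mathrm{cd}_{\mathbb F_p}G=n$ for some prime $p$, then $\operatorname{spli}\mathbb ZG=n+1$.

**Theorem 2.** There is a countable group $G$ with $\mathrm{cd}\,G=3$ and $\mathrm{cd}_kG\le2$ for every prime field $k$. It is torsion-free, since $\mathrm{cd}\,G<\infty$. By Theorem 1(a), $\operatorname{spli}\mathbb ZG=3=\underline{\mathrm{cd}}\,G$, so (1) is false for $G$, and Conjecture B is false.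

**Theorem 3.**

* (i) For every $n\ge3$ there is a group with $\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G=\mathrm{cd}\,G=n$.
* (ii) $\operatorname{spli}\mathbb ZG=\underline{\mathrm{cd}}\,G+1$ for all groups with $\mathrm{cd}\,G\le2$. So, among groups of finite cohomological dimension, $3$ is the smallest dimension of a counterexample.
* (iii) For every group, $\underline{\mathrm{cd}}\,G\le\operatorname{spli}\mathbb ZG\le\underline{\mathrm{cd}}\,G+1$, and (1) holds whenever $\underline{\mathrm{cd}}\,G\in\{0,1,\infty\}$.

Two cases are not decided here: whether (1) holds when $\underline{\mathrm{cd}}\,G=2$ and $\mathrm{cd}\,G=\infty$; and the case of Theorem 1 in which $\mathrm{cd}_{\mathbb F_p}G\le n-1$ for all $p$ but $\mathrm{cd}_{\mathbb Q}G=n$.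

## 3. Groups of finite cohomological dimension: the proof of Theorem 1

Let $\mathrm{cd}\,G=n<\infty$.

**Step 1: $\underline{\mathrm{cd}}\,G=n$.** This identifies one side of (1). Let $P_*\to\mathbb Z$ be a projective resolution of length $n$ and let $A$ be $\mathbb Z$-free. Give $P_i\otimes A$ the diagonal action. The map $g\otimes a\mapsto g\otimes g^{-1}a$ identifies $\mathbb ZG\otimes A$ (diagonal action) with $\mathbb ZG\otimes A_0$, where $A_0$ is the abelian group underlying $A$ and $G$ acts on the left factor only. As $A_0$ is free abelian, this is a free module, so every $P_i\otimes A$ is projective. Tensoring with $A$ preserves exactness, so $P_*\otimes A\to A$ is a projective resolution and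
$$\mathrm{pd}\,A\le n\quad\text{for every }\mathbb Z\text{-free }A.\tag{2}$$
Hence $\underline{\mathrm{cd}}\,G\le n$. Conversely choose $M$ with $H^n(G,M)\ne0$ and a surjection $F\to M$ with $F$ free and kernel $K$. Since $H^{n+1}(G,K)=0$, the map $H^n(G,F)\to H^n(G,M)$ is onto, so $\operatorname{Ext}^n(\mathbb Z,F)\ne0$.

**Step 2: $d:=\mathrm{gl.dim}\,\mathbb ZG\in\{n,n+1\}$.** For any module $M$ take $0\to K\to F\to M\to0$ with $F$ free. Then $K\subseteq F$ is $\mathbb Z$-free, so $\mathrm{pd}\,K\le n$ by (2) and $\mathrm{pd}\,M\le n+1$. Also $d\ge\mathrm{pd}\,\mathbb Z=n$.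

**Step 3: $\operatorname{spli}\mathbb ZG=d$.** This lets us work with all modules instead of injective ones. Clearly $\operatorname{spli}\mathbb ZG\le d$. Conversely choose $M,N$ with $\operatorname{Ext}^d(M,N)\ne0$ and embed $M$ in an injective module $I$. In
$$\operatorname{Ext}^d(I,N)\to\operatorname{Ext}^d(M,N)\to\operatorname{Ext}^{d+1}(I/M,N)=0$$
the first map is onto, so $\operatorname{Ext}^d(I,N)\ne0$ and $\mathrm{pd}\,I\ge d$.

So (1) holds for $G$ exactly when $d=n+1$. The sensible thing to try is what worked for the infinite cyclic group: show that $\mathbb F_p$ has projective dimension $n+1$. Here is how far this goes.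

**Step 4: proof of (b).** Suppose $\mathrm{cd}_{\mathbb F_p}G=n$. The aim is a nonzero $\operatorname{Ext}^{n+1}_{\mathbb ZG}(\mathbb F_p,F)$ with $F$ free. As in Step 1, choose an $\mathbb F_pG$-module $V$ with $\operatorname{Ext}^n_{\mathbb F_pG}(\mathbb F_p,V)\ne0$ and a free $\mathbb F_pG$-module $E$ mapping onto $V$; since $\operatorname{Ext}^{n+1}_{\mathbb F_pG}(\mathbb F_p,-)=0$, we get $\operatorname{Ext}^n_{\mathbb F_pG}(\mathbb F_p,E)\ne0$. Write $E=F/pF$ with $F$ free over $\mathbb ZG$. It remains to prove Rees' lemma in this setting: for every $\mathbb F_pG$-module $V$ and $m\ge0$,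
$$\operatorname{Ext}^{m+1}_{\mathbb ZG}(V,F)\cong\operatorname{Ext}^m_{\mathbb F_pG}(V,F/pF).\tag{3}$$

*$m=0$.* From $0\to F\xrightarrow{p}F\to F/pF\to0$ we get the exact sequence
$$\operatorname{Hom}(V,F)\to\operatorname{Hom}(V,F/pF)\to\operatorname{Ext}^1_{\mathbb ZG}(V,F)\xrightarrow{p}\operatorname{Ext}^1_{\mathbb ZG}(V,F).$$
Here $\operatorname{Hom}(V,F)=0$ since $pV=0$ and $F$ is torsion-free, and the last map is $0$ since $pV=0$. So the connecting map is an isomorphism, natural in $V$.

*$m\ge1$.* Choose $0\to V'\to P\to V\to0$ with $P$ free over $\mathbb F_pG$. As $0\to\mathbb ZG\xrightarrow{p}\mathbb ZG\to\mathbb F_pG\to0$ is exact, $\mathrm{pd}_{\mathbb ZG}P\le1$, so $\operatorname{Ext}^j_{\mathbb ZG}(P,F)=0$ for $j\ge2$. For $m=1$ this gives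
$$\operatorname{Ext}^2_{\mathbb ZG}(V,F)\cong\operatorname{coker}\bigl(\operatorname{Ext}^1_{\mathbb ZG}(P,F)\to\operatorname{Ext}^1_{\mathbb ZG}(V',F)\bigr),$$
which by the natural isomorphism for $m=0$ is $\operatorname{coker}(\operatorname{Hom}(P,F/pF)\to\operatorname{Hom}(V',F/pF))=\operatorname{Ext}^1_{\mathbb F_pG}(V,F/pF)$. For $m\ge2$, the two sides of (3) for $(V,m)$ are isomorphic to the two sides for $(V',m-1)$, and induction on $m$ finishes the proof of (3).

By (3), $\operatorname{Ext}^{n+1}_{\mathbb ZG}(\mathbb F_p,F)\cong\operatorname{Ext}^n_{\mathbb F_pG}(\mathbb F_p,E)\ne0$. So $d\ge n+1$, hence $d=n+1$. This proves (b).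

**Where this stops.** If $\mathrm{cd}_{\mathbb F_p}G\le n-1$ for every $p$, then (3) gives $\operatorname{Ext}^{n+1}_{\mathbb ZG}(\mathbb F_p,F)=0$ for all free $F$ and all $p$: the modules $\mathbb F_p$ no longer provide the extra dimension. Part (a) shows that, if also $\mathrm{cd}_{\mathbb Q}G\le n-1$, then nothing provides it. The point is that injective modules are divisible, and so are built from vector spaces over prime fields.

**Step 5: $kG$-modules have $\mathrm{pd}_{\mathbb ZG}\le n$ in case (a).** Assume $\mathrm{cd}_kG\le n-1$ for every prime field $k$. Let $V$ be a $kG$-module. Tensor a $kG$-projective resolution of $k$ of length at most $n-1$ with $V$ over $k$, with diagonal action. As in Step 1 (all $k$-modules are free), this is a projective resolution, so $\mathrm{pd}_{kG}V\le n-1$.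

Next, $\mathrm{pd}_{\mathbb Z}k\le1$. Tensoring a length-$1$ free resolution of $k$ with $\mathbb ZG$ shows that $kG=\mathbb ZG\otimes_{\mathbb Z}k$ has $\mathrm{pd}_{\mathbb ZG}\le1$; hence so does every projective $kG$-module. Finally, if $0\to Q_r\to\cdots\to Q_0\to V\to0$ is exact with all $\mathrm{pd}_{\mathbb ZG}Q_i\le1$, then $\mathrm{pd}_{\mathbb ZG}V\le r+1$. For $r=0$ this is clear; for $r\ge1$ the kernel $V'$ of $Q_0\to V$ has $\mathrm{pd}\,V'\le r$ by induction, and $\mathrm{pd}\,V\le\max(\mathrm{pd}\,Q_0,\mathrm{pd}\,V'+1)\le r+1$. With $r=n-1$: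
$$\mathrm{pd}_{\mathbb ZG}V\le n\quad\text{for every }kG\text{-module }V,\ k\text{ a prime field}.\tag{4}$$

**Step 6: a filtration lemma.** It passes from $\mathbb F_p$-modules to $p$-power torsion. Let $M=\bigcup_{j\ge0}M_j$ with $0=M_0\subseteq M_1\subseteq\cdots$ and $\mathrm{pd}(M_{j+1}/M_j)\le n$ for all $j$. Then $\mathrm{pd}\,M\le n$.

Choose projective resolutions $Q^{(j)}_*$ of $M_{j+1}/M_j$ of length at most $n$. Put $P^{(0)}_*=0$. Given a projective resolution $P^{(j)}_*$ of $M_j$, the horseshoe lemma applied to $0\to M_j\to M_{j+1}\to M_{j+1}/M_j\to0$ gives a resolution $P^{(j+1)}_*$ of $M_{j+1}$ with $P^{(j+1)}_i=P^{(j)}_i\oplus Q^{(j)}_i$, containing $P^{(j)}_*$ as a subcomplex, compatibly with augmentations. The union over $j$ is exact, since unions of chains preserve exactness. It is a resolution of $M$ of length at most $n$ by the modules $\bigoplus_jQ^{(j)}_i$, which are projective.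

**Step 7: proof of (a).** Let $I$ be an injective $\mathbb ZG$-module. It is injective over $\mathbb Z$, because $\mathbb ZG$ is free over $\mathbb Z$, so it is divisible. Let $T=\bigoplus_pT_p$ be its torsion submodule, split into its $p$-primary parts. Then $T_p=\bigcup_jT_p[p^j]$, and each $T_p[p^{j+1}]/T_p[p^j]$ is killed by $p$, hence is an $\mathbb F_pG$-module and has $\mathrm{pd}\le n$ by (4). By Step 6, $\mathrm{pd}\,T_p\le n$, so $\mathrm{pd}\,T\le n$. The quotient $I/T$ is torsion-free and divisible, i.e. a $\mathbb QG$-module, so $\mathrm{pd}(I/T)\le n$ by (4). Hence $\mathrm{pd}\,I\le n$. Thus $\operatorname{spli}\mathbb ZG\le n$, and $\operatorname{spli}\mathbb ZG=d\ge n$. $\square$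

What is left for Theorem 2 is to build a group with $\mathrm{cd}\,G=3$ and $\mathrm{cd}_kG\le2$ for all prime fields.

## 4. The right-angled Coxeter group of a colored triangulation

**Triangulating $Y$.** We need a simplicial complex $N$ homeomorphic to $Y$. Subdivide each loop $a_i$ into three edges, so that the $1$-skeleton becomes a simple graph. The word $a_ia_{i+1}^{-(i+1)}$ has $i+2$ letters, so $e_i$ is attached along a closed edge path $v_0,v_1,\dots,v_m=v_0$ with $m=3(i+2)\ge9$ and $v_j\ne v_{j+1}$; parametrize so that each boundary edge of the $m$-gon goes affinely onto its edge of the graph. Inside $e_i$ introduce new vertices $z,u_0,\dots,u_{m-1}$ (indices mod $m$) and the triangles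
$$\{v_j,v_{j+1},u_j\},\qquad\{u_j,u_{j+1},v_{j+1}\},\qquad\{z,u_j,u_{j+1}\}.$$
In the disc these triangulate an annulus between the boundary polygon and the cycle $u_0\cdots u_{m-1}$, and a cone on that cycle. The vertices of each triangle are distinct in $N$. We must check that no two simplices of the disc outside its boundary get the same vertex set in $N$. The new vertices in a simplex form one of $\{u_j\}$, $\{u_j,u_{j+1}\}$, $\{z\}$, $\{z,u_j\}$, $\{z,u_j,u_{j+1}\}$, and this determines the simplex, except in two cases. With new vertices $\{u_j\}$ we have $\{u_j\}$, $\{v_j,u_j\}$, $\{v_{j+1},u_j\}$, $\{v_j,v_{j+1},u_j\}$, which differ because $v_j\ne v_{j+1}$. With $\{u_j,u_{j+1}\}$ we have the edge itself and $\{u_j,u_{j+1},v_{j+1}\}$. So $N$ is a countable $2$-dimensional simplicial complex homeomorphic to $Y$.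

**Flag complexes and colors.** A simplicial complex is *flag* if every finite set of pairwise adjacent vertices spans a simplex. The boundary of a triangle is not flag; its barycentric subdivision, a hexagon, is. The *order complex* of a poset has the finite nonempty chains as simplices; it is always flag.

Let $L$ be the barycentric subdivision of $N$, i.e. the order complex of the poset of simplices of $N$. It is a $2$-dimensional flag complex whose vertex set $S$ is the set of simplices of $N$. Color $s\in S$ by its dimension in $\{0,1,2\}$. Adjacent vertices of $L$ are comparable, distinct simplices of $N$, so they have distinct colors.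

**The group.** Let
$$W=\langle S\mid s^2=1,\ st=ts\text{ if }\{s,t\}\text{ is an edge of }L\rangle,$$
with length function $l$ with respect to $S$. Let $\theta:W\to(\mathbb Z/2)^3$ send $s$ to the basis vector of its color; this respects the relations. Put
$$G=\ker\theta .$$
All three colors occur, so $[W:G]=8$. Since $S$ is countable, so are $W$ and $G$.

For $T\subseteq S$ let $W_T=\langle T\rangle$, with $W_\emptyset=1$. We need two facts, which are standard for arbitrary $S$ (Bourbaki, *Lie*, Ch. IV §1; Davis, *The Geometry and Topology of Coxeter Groups*, Ch. 4).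

**(C1)** $W_T$ is the right-angled Coxeter group on $T$ with the restricted relations, and its length function is the restriction of $l$. In this right-angled case the reason is short. Let $W(T)$ be the abstract group on $T$ with the restricted relations. Killing $S\setminus T$ defines a homomorphism $W\to W(T)$ whose composite with $W(T)\to W$ is the identity of $W(T)$, so $W(T)\cong W_T$. The resulting retraction turns a word of length $r$ in $S$ representing $v\in W_T$ into a word in $T$ of length at most $r$ representing $v$.

**(C2)** Each coset $wW_T$ has a unique shortest element $u$, and $l(uv)=l(u)+l(v)$ for $v\in W_T$. This follows from the deletion condition for Coxeter groups: a non-reduced word can be shortened, without changing its value, by deleting two letters. Let $u$ be a shortest element of $wW_T$, and write a reduced word for $u$ followed by a reduced word for $v$ in the letters $T$. If the result were not reduced, delete two letters. They cannot both lie in the part of $u$ or both in the part of $v$, as these words are reduced. So $uv=u'v'$ with $l(u')<l(u)$ and $v'\in W_T$,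 and $u'\in uW_T$ contradicts the choice of $u$. If $u'$ is another shortest element, $u'=uv$ gives $l(v)=0$, so $u'=u$.

**Consequences.** If $\sigma$ is a simplex of $L$, then $W_\sigma\cong(\mathbb Z/2)^\sigma$ by (C1). As the vertices of $\sigma$ have distinct colors, $\theta$ is injective on $W_\sigma$. Since $(\mathbb Z/2)^3$ is abelian, $\theta(wvw^{-1})=\theta(v)$, and so
$$G\cap wW_\sigma w^{-1}=1\quad\text{for all }w\in W\text{ and all simplices }\sigma.\tag{5}$$
The sign character $\varepsilon:W\to\{\pm1\}$, $\varepsilon(s)=-1$, is $\theta$ followed by $(x_0,x_1,x_2)\mapsto(-1)^{x_0+x_1+x_2}$. So $\varepsilon|_G=1$. Also $\varepsilon(w)=(-1)^{l(w)}$, so $l(ws)\ne l(w)$ for all $s\in S$.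

**The set $\mathrm{In}(w)$.** For $w\in W$ put $\mathrm{In}(w)=\{s\in S:l(ws)<l(w)\}$.

**Fact 1.** $\mathrm{In}(w)$ is empty or (the vertex set of) a simplex of $L$, and it is nonempty if $w\ne1$.

*Proof.* Let $s\ne t$ be in $\mathrm{In}(w)$. Write $w=uv$ with $u$ shortest in $wW_{\{s,t\}}$ and $v\in W_{\{s,t\}}$. By (C2), $l(vs)<l(v)$ and $l(vt)<l(v)$, so $v$ has a reduced word ending in $s$ and another ending in $t$. If $\{s,t\}$ were not an edge, $W_{\{s,t\}}$ would be infinite dihedral by (C1), where reduced words are unique; contradiction. So the elements of $\mathrm{In}(w)$ are pairwise adjacent. They have distinct colors, so there are at most three of them, and they span a simplex because $L$ is flag. If $w\ne1$, the last letter of a reduced word for $w$ lies in $\mathrm{In}(w)$. $\square$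

**Fact 2.** $w$ is the shortest element of $wW_T$ if and only if $\mathrm{In}(w)\cap T=\emptyset$.

*Proof.* If $s\in\mathrm{In}(w)\cap T$, then $ws\in wW_T$ is shorter than $w$. Conversely, if $w=uv$ with $u$ shortest and $1\ne v\in W_T$, let $s\in T$ be the last letter of a reduced word of $v$ in the letters $T$. Then $l(ws)=l(u)+l(vs)<l(u)+l(v)=l(w)$, so $s\in\mathrm{In}(w)\cap T$. $\square$

**Example 1.** Replace $N$ by a single edge with end points $v,v'$, and call the edge $e$. Then $L$ is the path with vertices $v,e,v'$ in this order, and $W=\langle v,v'\rangle\times\langle e\rangle\cong D_\infty\times\mathbb Z/2$. The colors of $v,v'$ agree and differ from that of $e$, so $G$ is the infinite cyclic group generated by $vv'$. For instance $\mathrm{In}(vv')=\{v'\}$ and $\mathrm{In}(ve)=\{v,e\}$.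

## 5. Gluing copies of a complex along mirrors

Let $L'$ be the barycentric subdivision of $L$, the order complex of the poset of nonempty simplices of $L$. For $s\in S$, let the *mirror* $L'_s$ be the order complex of $\{\sigma:s\in\sigma\}$. For finite nonempty $T\subset S$, a chain lies in all $L'_s$ with $s\in T$ exactly when each of its members contains $T$. So $\bigcap_{s\in T}L'_s$ is the order complex of $\{\sigma:\sigma\supseteq T\}$. If $T$ is a simplex, it is the least element of this poset, so
$$\bigcap_{s\in T}L'_s\ \text{ is a cone with apex }T,\text{ hence contractible, for every nonempty simplex }T\text{ of }L.\tag{6}$$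

Usually one glues copies of the cone on $L'$. The idea here is to glue instead copies of *any* complex $X$ containing $L'$, chosen according to the coefficient ring, with the group $G$ fixed.

**Construction.** Let $X$ be a CW complex containing $L'$ as a subcomplex. For a cell $c$ of $X$ let $S(c)=\{s\in S:c\subset L'_s\}$. For $c=(\sigma_0<\dots<\sigma_k)$ in $L'$ we get $S(c)=\sigma_0$, because $s$ lies in all $\sigma_i$ exactly when it lies in $\sigma_0$. For $c\not\subset L'$ we get $S(c)=\emptyset$. So $S(c)$ is always empty or a simplex.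

Orient the cells of $X$ and let $[c:c']$ be the incidence numbers. If $[c:c']\ne0$ and $c\subset L'_s$, then $c'\subset L'_s$, because $L'_s$ is a subcomplex; so $S(c)\subseteq S(c')$ and $W_{S(c)}\subseteq W_{S(c')}$. Hence the following is well defined:
$$D_q=D_q(X)=\bigoplus_{c\ q\text{-cell of }X}\mathbb Z[W/W_{S(c)}],\qquad\partial(wW_{S(c)},c)=\sum_{c'}[c:c']\,(wW_{S(c')},c').\tag{7}$$
It is $W$-equivariant, and $\partial^2=0$, because the coefficient of $(wW_{S(c'')},c'')$ in $\partial^2(wW_{S(c)},c)$ is $\sum_{c'}[c:c'][c':c'']=0$.

Each $w\in W$ gives an injective chain map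
$$\iota_w:C_*(X)\to D,\qquad c\mapsto(wW_{S(c)},c),$$
and the images of the $\iota_w$ together span $D$. Send every basis element of $D_0$ to $1$. This is a $W$-invariant augmentation $D_0\to\mathbb Z$; along each $\iota_w$ it restricts to the augmentation of $C_*(X)$, so it vanishes on $\partial D_1$.

**Freeness.** The stabilizer in $G$ of the coset $wW_{S(c)}$ is $G\cap wW_{S(c)}w^{-1}$, which is trivial by (5). So $G$ acts freely on $W/W_{S(c)}$, and $D_q\otimes R$ is a free $RG$-module for every commutative ring $R$.

**Example 1, continued.** Take $X=L'$, the path with vertices $\{v\},\{v,e\},\{e\},\{e,v'\},\{v'\}$. The mirror $L'_v$ is the first edge, $L'_e$ consists of the two middle edges, and $L'_{v'}$ is the last edge. Translates of the middle segment $L'_e$ are indexed by $W/\langle e\rangle\cong D_\infty$; the translate by $w$ joins the vertices $wW_{\{v,e\}}$ and $wW_{\{e,v'\}}$, and together they form a line. At each vertex $wW_{\{v,e\}}$ two further edges end, one for each coset of $\langle v\rangle$ in $wW_{\{v,e\}}$; similarly at each $wW_{\{e,v'\}}$. So $D(L')$ is the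 cellular chain complex of a line with two whiskers at each of these vertices. This is a tree on which $G\cong\mathbb Z$ acts freely, and $D(L')$ is a free resolution of length $1$.

## 6. $R$-acyclic $X$ gives a free resolution over $RG$

**Proposition 1.** If $X$ is $R$-acyclic, then $D(X)\otimes R$ with the augmentation is a free $RG$-resolution of $R$. Hence $\mathrm{cd}_RG\le\dim X$.

The proof adds the copies $\iota_w(C_*(X))$ in order of the length of $w$ and shows that each new copy is attached along an acyclic subcomplex.

**Step 1: unions of mirrors are acyclic.** For a nonempty simplex $\sigma$ of $L$ put $X^\sigma=\bigcup_{s\in\sigma}L'_s$, and put $X^\emptyset=\emptyset$. Suppose subcomplexes $A_1,\dots,A_k$ are such that all intersections over nonempty index sets are $R$-acyclic. Then $\bigcup A_i$ is $R$-acyclic. For $k=1$ this is clear. For $k\ge2$, $B=\bigcup_{i<k}A_i$ is $R$-acyclic by induction. So is $B\cap A_k=\bigcup_{i<k}(A_i\cap A_k)$, because the intersections of the $k-1$ complexes $A_i\cap A_k$ are intersections of the original family. By Mayer–Vietoris, $B\cup A_k$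 is $R$-acyclic. Applied to the mirrors $L'_s$, $s\in\sigma$, with (6) for the nonempty faces $T$ of $\sigma$, this shows that $X^\sigma$ is $R$-acyclic for every nonempty simplex $\sigma$.

**Step 2: the filtration by length.** Let $F_m=\sum_{l(w)\le m}\iota_w(C_*(X))$ and $F_{-1}=0$; these are subcomplexes of $D$ with union $D$. By (C2), every basis element of $D$ is uniquely of the form $(uW_{S(c)},c)$ with $u$ shortest in its coset. It lies in $F_m$ exactly when some element of $uW_{S(c)}$ has length at most $m$, that is, when $l(u)\le m$. So $F_m/F_{m-1}$ has as basis the classes of the elements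
$$(uW_{S(c)},c)\quad\text{with } l(u)=m\text{ and }u\text{ shortest in }uW_{S(c)}.\tag{8}$$
By Fact 2, the last condition says $\mathrm{In}(u)\cap S(c)=\emptyset$. A cell lies in a union of subcomplexes exactly when it lies in one of them. So this condition means that $c$ lies in no $L'_s$ with $s\in\mathrm{In}(u)$, i.e. $c\not\subset X^{\mathrm{In}(u)}$.

**Step 3: the graded pieces.** Consider the chain map
$$\bigoplus_{l(u)=m}C_*(X)\xrightarrow{(\iota_u)}F_m\to F_m/F_{m-1}.$$
In the summand of $u$, a cell $c\subset X^{\mathrm{In}(u)}$ goes to $0$: by Step 2, $u$ is not shortest in $uW_{S(c)}$, so the shortest element of this coset has length less than $m$ and the image of $c$ lies in $F_{m-1}$. The remaining pairs $(u,c)$ are mapped bijectively onto the basis (8). Hence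
$$F_m/F_{m-1}\cong\bigoplus_{l(u)=m}C_*(X)/C_*(X^{\mathrm{In}(u)}).\tag{9}$$

**Step 4: conclusion.** Let $m\ge1$. By Fact 1, every $\mathrm{In}(u)$ in (9) is a nonempty simplex. So $X$ and $X^{\mathrm{In}(u)}$ are both $R$-acyclic, $H_*(X,X^{\mathrm{In}(u)};R)=0$, and $H_*((F_m/F_{m-1})\otimes R)=0$. All complexes here are free abelian on compatible bases, so $0\to F_{m-1}\to F_m\to F_m/F_{m-1}\to0$ stays exact after tensoring with $R$, and $H_*(F_{m-1}\otimes R)\cong H_*(F_m\otimes R)$. Since $F_0=\iota_1(C_*(X))$, passing to the union shows that $\iota_1$ induces an isomorphism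
$$H_*(X;R)\cong H_*(D\otimes R).$$
The left side is $R$ in degree $0$, via the augmentation, and $\iota_1$ respects augmentations. So $D\otimes R\to R$ is a resolution, free over $RG$ by Section 5, of length at most $\dim X$. $\square$

## 7. One group, three choices of $X$: $\mathrm{cd}_kG\le2$ and $\mathrm{cd}\,G\le3$

Now $N$ is the triangulation of $Y$ again. The spaces $L'$, $L$, $N$, $Y$ are all homeomorphic, so the homology computed in Section 1 is that of $L'$.

**$k=\mathbb F_p$.** Take $X=L'$. It is $\mathbb F_p$-acyclic of dimension $2$, so $\mathrm{cd}_{\mathbb F_p}G\le2$.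

**$k=\mathbb Q$.** Since $L'$ is connected, every class in $H_1(L';\mathbb Z)\cong\mathbb Q$ is represented by a closed edge path. Attach a $2$-cell along a path representing a nonzero class, and let $X=L'\cup e^2$. The class generates $H_1(L';\mathbb Q)\cong\mathbb Q$, so in
$$0=H_2(L';\mathbb Q)\to H_2(X;\mathbb Q)\to H_2(X,L';\mathbb Q)=\mathbb Q\to H_1(L';\mathbb Q)=\mathbb Q\to H_1(X;\mathbb Q)\to H_1(X,L';\mathbb Q)=0$$
the middle map is an isomorphism. So $X$ is $\mathbb Q$-acyclic of dimension $2$, and $\mathrm{cd}_{\mathbb Q}G\le2$.

**$\mathbb Z$.** Take $X=\mathrm{Cone}(L')$, contractible of dimension $3$. So $\mathrm{cd}\,G\le3$, and $D:=D(\mathrm{Cone}(L'))$ is a free $\mathbb ZG$-resolution of $\mathbb Z$ which consists of $\mathbb ZW$-modules and $\mathbb ZW$-maps.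

## 8. Sign-twisted cochains and transfer: $H^3(G;\mathbb Z)\ne0$

We must show that the third dimension of the cone is really needed. The action of $W$ on $D$ allows us to use coefficients that are invisible to $G$ but kill all cells in the mirrors.

**Step 1: $W$-equivariant cochains with sign coefficients.** Let $\mathbb Z^\varepsilon$ be $\mathbb Z$ with $W$ acting via $\varepsilon$, and let $X=\mathrm{Cone}(L')$. For $\sigma$ empty or a simplex,
$$\operatorname{Hom}_{\mathbb ZW}(\mathbb Z[W/W_\sigma],\mathbb Z^\varepsilon)=(\mathbb Z^\varepsilon)^{W_\sigma}.$$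
This is $0$ if $\sigma\ne\emptyset$, since $s\in\sigma$ acts as $-1$, and $\mathbb Z$ if $\sigma=\emptyset$. The cells $c$ of $X$ with $S(c)=\emptyset$ are exactly those not in $L'$. So a $W$-map $D_q\to\mathbb Z^\varepsilon$ vanishes on the summands of cells of $L'$, and on the summand of each other cell $c$ it is given by its arbitrary value on $(W_\emptyset,c)=\iota_1(c)$. Thus $f\mapsto f\circ\iota_1$ is an isomorphism of cochain complexes
$$\operatorname{Hom}_{\mathbb ZW}(D,\mathbb Z^\varepsilon)\cong\operatorname{Hom}_{\mathbb Z}(C_*(X)/C_*(L'),\mathbb Z).\tag{10}$$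
As the cone is contractible, the exact sequence of the pair gives
$$H^3(\operatorname{Hom}_{\mathbb ZW}(D,\mathbb Z^\varepsilon))\cong H^3(\mathrm{Cone}(L'),L';\mathbb Z)\cong H^2(L';\mathbb Z)\cong\operatorname{Ext}(\mathbb Q,\mathbb Z).$$

**Step 2: transfer to $G$.** Consider the cochain maps
$$\operatorname{Hom}_{\mathbb ZW}(D,\mathbb Z^\varepsilon)\xrightarrow{\ \subseteq\ }\operatorname{Hom}_{\mathbb ZG}(D,\mathbb Z^\varepsilon)\xrightarrow{\ \mathrm{Tr}\ }\operatorname{Hom}_{\mathbb ZW}(D,\mathbb Z^\varepsilon),\qquad\mathrm{Tr}(f)=\sum_{w\in W/G}wfw^{-1}.$$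
The sum does not depend on coset representatives, because $f$ is $G$-equivariant, and it is $W$-equivariant. It commutes with the differentials because $\partial$ is $W$-equivariant. The composite is multiplication by $[W:G]=8$. On $H^3$ of the outer complexes, the $\mathbb Q$-vector space $\operatorname{Ext}(\mathbb Q,\mathbb Z)$, this is bijective. So the first map is injective on $H^3$, and $\operatorname{Ext}(\mathbb Q,\mathbb Z)$ embeds in $H^3(\operatorname{Hom}_{\mathbb ZG}(D,\mathbb Z^\varepsilon))$. Since $\varepsilon|_G=1$ and $D$ is a free $\mathbb ZG$-resolution of $\mathbb Z$, the latter group is $H^3(G;\mathbb Z)$. As $\operatorname{Ext}(\mathbb Q,\mathbb Z)\ne0$, we get $H^3(G;\mathbb Z)\neq0$.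

**Step 3: Theorem 2.** By Section 7 and Step 2, $\mathrm{cd}\,G=3$ and $\mathrm{cd}_kG\le2$ for every prime field $k$. A group of finite cohomological dimension is torsion-free. Theorem 1(a) with $n=3$ gives $\operatorname{spli}\mathbb ZG=3$, and Theorem 1 gives $\underline{\mathrm{cd}}\,G=3$. So $\operatorname{spli}\mathbb ZG\ne\underline{\mathrm{cd}}\,G+1=4$, and Conjecture B is false. $\square$

**Remark 2 (a finite complex in place of $Y$).** Let $q$ be an odd prime and start instead from a triangulated circle with one disc attached along $q$ times the loop, triangulated as in Section 4. Now $H_1=\mathbb Z/q$ and $H_2=0$, so $L'$ is $\mathbb F_p$-acyclic for $p\ne q$ and also $\mathbb Q$-acyclic. Sections 4–7 use nothing else about $N$ here, so the new group $G$ has $\mathrm{cd}_kG\le2$ for all prime fields $k\ne\mathbb F_q$, and $\mathrm{cd}\,G\le3$. But repeat Steps 1 and 2 with $\mathbb F_q$ in place of $\mathbb Z$. As $q$ is odd, $-1\ne1$ in $\mathbb F_q$, so the invariants $(\mathbb F_q^\varepsilon)^{W_\sigma}$ vanish for $\sigma\neq\emptyset$; and $8$ is invertible in $\mathbb F_q$.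 Hence $H^2(L';\mathbb F_q)\cong\operatorname{Ext}(\mathbb Z/q,\mathbb F_q)\cong\mathbb F_q$ embeds in $H^3(G;\mathbb F_q)$. So $\mathrm{cd}_{\mathbb F_q}G=3=\mathrm{cd}\,G$, and by Theorem 1(b) this group satisfies (1). One prime always stays behind in this family; the infinite complex $Y$ gets rid of all primes together.

## 9. All dimensions from 3 on, and the low dimensions: the proof of Theorem 3

**(i) Products with $\mathbb Z^{n-3}$.** Let $G$ be the group of Theorem 2 and $\Gamma=G\times\mathbb Z^{n-3}$. We need to see what one factor $\mathbb Z=\langle t\rangle$ does to a group $H$. Let $P_*\to R$ be an $RH$-projective resolution and let $Q_*$ be $0\to R[t^{\pm1}]\xrightarrow{t-1}R[t^{\pm1}]$, a free resolution of $R$ over $R\langle t\rangle$. Then $P_*\otimes_RQ_*$ is an $R[H\times\langle t\rangle]$-projective resolution of $R$, so $\mathrm{cd}_R(H\times\mathbb Z)\le\mathrm{cd}_RH+1$. Take $R=\mathbb Z$ and apply $\operatorname{Hom}_{\mathbb Z[H\times\langle t\rangle]}(-,\mathbb Z)$. In degree $m$ we get $\operatorname{Hom}_{\mathbb ZH}(P_m,\mathbb Z)\oplus\operatorname{Hom}_{\mathbb ZH}(P_{m-1},\mathbb Z)$.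 The component of the differential induced by $t-1$ is zero, because $t$ acts trivially on $P_*$ and on $\mathbb Z$. Hence
$$H^m(H\times\mathbb Z;\mathbb Z)\cong H^m(H;\mathbb Z)\oplus H^{m-1}(H;\mathbb Z).$$
Iterating, $\mathrm{cd}\,\Gamma\le n$, $\mathrm{cd}_k\Gamma\le n-1$ for all prime fields $k$, and $H^n(\Gamma;\mathbb Z)$ contains $H^3(G;\mathbb Z)\ne0$. So $\mathrm{cd}\,\Gamma=n$, and Theorem 1(a) gives $\operatorname{spli}\mathbb Z\Gamma=\underline{\mathrm{cd}}\,\Gamma=\mathrm{cd}\,\Gamma=n$.

**(ii) $\mathrm{cd}\,G=n\le2$.** Then $G$ is torsion-free. By Theorem 1(b) and $\underline{\mathrm{cd}}\,G=n$, it suffices to show $\mathrm{cd}_{\mathbb F_p}G=n$ for some prime $p$; we show it for any $p$. Tensoring a projective resolution of $\mathbb Z$ with $\mathbb F_p$ gives $\mathrm{cd}_{\mathbb F_p}G\le n$. Suppose $\mathrm{cd}_{\mathbb F_p}G\le n-1\le1$. We use Dunwoody's theorem (*Accessibility and groups of cohomological dimension one*, Proc. LMS 38 (1979)): for a nonzero commutative ring $R$, $\mathrm{cd}_RG\le1$ if and only if $G$ is the fundamental group of a graph of finite groups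 whose orders are invertible in $R$. These finite groups embed in the torsion-free group $G$, so they are trivial and $G$ is the fundamental group of a graph, i.e. free. If $G$ is trivial, then $\mathrm{cd}_{\mathbb F_p}G=0=\mathrm{cd}\,G$. Otherwise $H^1(G;\mathbb F_p)=\operatorname{Hom}(G,\mathbb F_p)\ne0$ and $\mathrm{cd}_{\mathbb F_p}G=1=\mathrm{cd}\,G$. In both cases $\mathrm{cd}_{\mathbb F_p}G=n$, a contradiction. So (1) holds when $\mathrm{cd}\,G\le2$. Together with Theorem 2, $3$ is the smallest dimension of a counterexample among groups of finite cohomological dimension.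

**(iii) General bounds.** Let $\operatorname{silp}\mathbb ZG$ be the supremum of the injective dimensions of projective $\mathbb ZG$-modules. By Emmanouil (*On certain cohomological invariants of groups*, Adv. Math. 225 (2010)), $\operatorname{silp}\mathbb ZG=\operatorname{spli}\mathbb ZG$ for every group.

*Lower bound.* If $\operatorname{Ext}^k(A,F)\ne0$ with $F$ free, then $F$ has injective dimension at least $k$, so $\operatorname{silp}\mathbb ZG\ge k$. Hence $\underline{\mathrm{cd}}\,G\le\operatorname{spli}\mathbb ZG$.

*Upper bound.* If $\underline{\mathrm{cd}}\,G=\infty$ there is nothing to show. Let $\underline{\mathrm{cd}}\,G=n<\infty$, let $M$ be any module and take $0\to K\to P\to M\to0$ with $P$ free. Then $K$ is $\mathbb Z$-free, so for $F$ free and $j>n+1$ we have $\operatorname{Ext}^j(M,F)\cong\operatorname{Ext}^{j-1}(K,F)=0$. So free modules, and hence their direct summands, have injective dimension at most $n+1$, and $\operatorname{spli}\mathbb ZG=\operatorname{silp}\mathbb ZG\le n+1$.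

*$\underline{\mathrm{cd}}\,G=\infty$.* The lower bound gives $\operatorname{spli}\mathbb ZG=\infty=\infty+1$.

*$\underline{\mathrm{cd}}\,G=0$.* The upper bound gives $\operatorname{spli}\mathbb ZG\le1$. It is not $0$: a nonzero injective module is divisible, so its underlying group does not embed in a free abelian group, and the module is not projective. So $\operatorname{spli}\mathbb ZG=1$.

*$\underline{\mathrm{cd}}\,G=1$.* The bounds give $\operatorname{spli}\mathbb ZG\in\{1,2\}$. If it were $1$, then $G$ would be finite, by the theorem of Dembegioti and Talelli (2008) that $G$ is finite if and only if $\operatorname{spli}\mathbb ZG=1$. But for finite $G$ we computed $\underline{\mathrm{cd}}\,G=0$ in Section 2, a contradiction. So $\operatorname{spli}\mathbb ZG=2$. $\square$
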